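
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The space of minimal prime ideals of $C(\mathbf N^*)$ is not an $F$-space}


\begin{abstract}
Let $\mathbf N^*=\beta\mathbf N\setminus\mathbf N$. We prove in ZFC that the space of minimal prime ideals of the ring $C(\mathbf N^*)$ contains two disjoint cozero sets whose closures have at least $2^{2^{\aleph_0}}$ points in common. In particular it is not an $F$-space. The same holds with $\mathbf N^*$ replaced by $\beta Y\setminus Y$ for every non-compact, locally compact, $\sigma$-compact Hausdorff space $Y$, and by $\beta D\setminus D$ for every infinite discrete space $D$.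
\end{abstract}

\section{The question and the answer}

For a commutative ring $R$ let $S(R)$ be the set of prime ideals of $R$ with the hull-kernel (Zariski) topology, whose base consists of the sets $h^c(a)=\{P\in S(R):a\notin P\}$, $a\in R$. Let $m(R)$ be the subspace of minimal prime ideals. We are interested in $R=C(X)$, the ring of continuous real-valued functions on a Tychonoff space $X$. For $f\in C(X)$ write $Z(f)=f^{-1}(0)$ and $\operatorname{coz}f=X\setminus Z(f)$; the sets $\operatorname{coz}f$ are the \emph{cozero sets} of $X$. A Tychonoff space is an \emph{$F$-space} if each of its cozero sets is $C^*$-embedded, that is, every bounded continuous function on a cozero set extends continuously to the whole space. It is an \emph{$F'$-space} if disjoint cozero sets have disjoint closures. Every $F$-space is an $F'$-space: if $V,W$ are disjoint cozero sets, then $V\cup W$ is a cozero set, and the function that is $0$ on $V$ and $1$ on $W$ extends continuously.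

Let $\mathbf N^*=\beta\mathbf N\setminus\mathbf N$ be the Stone--\v{C}ech remainder of the discrete space of positive integers. It is a compact $F$-space. What is $m(C(X))$ when $X$ is a compact $F$-space? As we recall in Section~\ref{sec:minprimes}, it is the set $X$ itself with a finer topology $\tau$, for which the closures $\operatorname{cl}_XG$ of the cozero sets $G$ of $X$ form a base of clopen sets. So passing from $X$ to $m(C(X))$ means declaring all closures of cozero sets to be open. Does the result remain an $F$-space?

There is some reason to hope so. Suppose that $V=\bigcup_n\operatorname{cl}_XG_n$ and $W=\bigcup_n\operatorname{cl}_XH_n$ are disjoint, where the $G_n$ and $H_n$ are cozero sets of $X$. Then $G=\bigcup_nG_n$ and $H=\bigcup_nH_n$ are disjoint cozero sets of the $F$-space $X$, so $\operatorname{cl}_XG$ and $\operatorname{cl}_XH$ are disjoint. They are $\tau$-closed and contain $V$ and $W$, so $V$ and $W$ have disjoint $\tau$-closures. Countable unions of basic sets therefore cause no trouble. The cozero sets that we shall use are instead countable unions of differences $\operatorname{cl}_XG\setminus\operatorname{cl}_XH$,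 which are also $\tau$-clopen.

It is known that, under Martin's Axiom, $m(C(\mathbf N^*))$ is not an $F$-space, and that in ZFC there is a compact space $X$, a quotient of a zero set of $\mathbf N^*$, for which $m(C(X))$ is not an $F$-space. The question what ZFC alone says about $m(C(\mathbf N^*))$ comes from \cite{source}. We answer it.

\begin{theorem}[ZFC]\label{thm:A}
$m(C(\mathbf N^*))$ is not an $F'$-space, hence not an $F$-space. It contains two disjoint cozero sets whose closures have at least $2^{2^{\aleph_0}}$ common points.
\end{theorem}

In particular, the statement that $m(C(\mathbf N^*))$ is an $F$-space is not consistent with ZFC. The argument covers many other remainders.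

\begin{theorem}[ZFC]\label{thm:B}
Let $X$ be $\beta Y\setminus Y$, where $Y$ is a non-compact, locally compact, $\sigma$-compact Hausdorff space \textup{(}for example $\mathbf N$, $[0,\infty)$, $\mathbf R^n$\textup{)}, or $\beta D\setminus D$, where $D$ is an infinite discrete space. Then $m(C(X))$ is not an $F'$-space, hence not an $F$-space. It contains two disjoint cozero sets whose closures have at least $2^{2^{\aleph_0}}$ common points.
\end{theorem}

\paragraph{The idea.} Replace $\mathbf N$ by the set $\Omega$ of nonempty finite subsets of $\omega=\{0,1,2,\dots\}$, and let $C_k\subseteq\Omega$ be the set of $k$-element sets, with elements $t(0)<\dots<t(k-1)$. For $a\subseteq\Omega$ let $a^*=\operatorname{cl}_{\beta\Omega}a\setminus\Omega$. Inside $C_k^*$ we build a descending ladder of $k+1$ cozero sets, one for each length of initial segment, and put the successive differences of their closures alternately into two sets $V^0$ and $V^1$. At each single level $k$ this yields two disjoint $\tau$-clopen sets, so a common closure point of $V^0$ and $V^1$ has to escape from all levels, while remaining in the closure of their union.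

Suppose that such a point is not in the $\tau$-closure of $V^\varepsilon$. It will turn out that it then lies in the closure of a union $\bigcup_{b\in\mathcal B}b^*$, where $\mathcal B$ is \emph{countable} and each $b\in\mathcal B$ is a subset of some $C_k$ on which the entries $t(i)$ with $i\equiv\varepsilon$ (mod $2$) are bounded in terms of the preceding ones. One function $f:\omega\to\omega$ eventually dominates countably many bounds. From $f$ we define a set $A^\varepsilon_f$ that meets every $b\in\mathcal B$ in a finite set, and the crucial fact is that any $m$ of the sets $A^\varepsilon_f$, with arbitrary functions $f$ and both values of $\varepsilon$, have infinitely many common points at every level $k\ge m+3$. So there are ultrafilters that contain all $A^\varepsilon_f$ and, moreover, contain no set with finite trace on every level; they are common closure points. No relation between the various $f$ is needed, and this is why no axiom beyond ZFC enters.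

Section~\ref{sec:minprimes} describes $m(C(X))$. Section~\ref{sec:ladder} constructs $V^0,V^1$ and reduces the theorems to a statement about ultrafilters on $\Omega$, which is proved in Section~\ref{sec:comb}. Section~\ref{sec:proofs} completes the proofs.

\section{Minimal primes of a compact $F$-space}\label{sec:minprimes}

Compact spaces are Hausdorff throughout. For a compact space $X$ and $p\in X$ put
\[
O_p=\{f\in C(X):p\in\operatorname{int}Z(f)\},\qquad M_p=\{f\in C(X):f(p)=0\}.
\]
Recall that the maximal ideals of $C(X)$ are exactly the ideals $M_p$. From now on, plain $\operatorname{cl}$ denotes closure in $X$.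

\begin{lemma}\label{lem:minprimes}
Let $X$ be a compact $F$-space.
\begin{enumerate}
\item[\textup{(a)}] The minimal prime ideals of $C(X)$ are exactly the ideals $O_p$, $p\in X$, and $O_p\ne O_q$ for $p\neq q$. Under the bijection $p\mapsto O_p$, the topology of $m(C(X))$ becomes the topology $\tau$ on $X$ with base $\{\operatorname{cl}G:G\text{ a cozero set of }X\}$.
\item[\textup{(b)}] $\tau$ refines the topology of $X$, each $\operatorname{cl}G$ with $G$ cozero is $\tau$-clopen, and $(X,\tau)$ is Tychonoff.
\item[\textup{(c)}] If $G,U$ are cozero sets of $X$ and $p\in\operatorname{cl}G\cap\operatorname{cl}U$, then $p\in\operatorname{cl}(G\cap U)$.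
\end{enumerate}
\end{lemma}

\begin{proof}
We begin with (c), which is used in (a). If (c) fails, then $p$ has a cozero neighborhood $K$ with $K\cap G\cap U=\emptyset$. Then $K\cap G$ and $K\cap U$ are disjoint cozero sets with $p$ in both closures, contrary to the fact that $X$ is an $F'$-space.

(a) The description of the minimal primes is contained in \cite[7.15 and 14.25]{GJ}; here is the argument. Let $P$ be a prime ideal, say $P\subseteq M_p$. If $f\in O_p$, choose $g\in C(X)$ with $g(p)=1$ and $g=0$ off $\operatorname{int}Z(f)$. Then $fg=0\in P$ and $g\notin P$, so $f\in P$. Thus $O_p\subseteq P\subseteq M_p$. If $q\ne p$, a function vanishing near $p$ but not at $q$ shows $O_p\not\subseteq M_q$; so $p$ is determined by $P$, and the $O_p$ are pairwise distinct.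

Next, the proper ideal $O_p$ is prime. Note that $f\notin O_p$ means $p\notin\operatorname{int}Z(f)$, i.e.\ $p\in\operatorname{cl}\operatorname{coz}f$. So if $f,g\notin O_p$, then $p\in\operatorname{cl}\operatorname{coz}f\cap\operatorname{cl}\operatorname{coz}g$, hence $p\in\operatorname{cl}(\operatorname{coz}f\cap\operatorname{coz}g)=\operatorname{cl}\operatorname{coz}(fg)$ by (c), and $fg\notin O_p$.

So every prime ideal contains some prime ideal $O_p$, and every minimal prime is an $O_p$. Conversely, if $P\subseteq O_p$ is prime, then $O_q\subseteq P\subseteq O_p\subseteq M_p$ for some $q$, so $q=p$ and $P=O_p$. Finally, since $f\notin O_p$ if and only if $p\in\operatorname{cl}\operatorname{coz}f$, the set $h^c(f)\cap m(C(X))$ corresponds to $\operatorname{cl}\operatorname{coz}f$.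

(b) If $x$ lies in an open set $W$ of $X$, then $x$ has a cozero neighborhood whose closure is contained in $W$; so $W$ is $\tau$-open. Consequently the complement of $\operatorname{cl}G$, being open in $X$, is $\tau$-open, and $\operatorname{cl}G$ is $\tau$-clopen. Thus $\tau$ is Hausdorff with a base of clopen sets, hence Tychonoff.
\end{proof}

Two consequences will be used constantly. First, a countable union of $\tau$-clopen sets is a cozero set of $(X,\tau)$: write it as a disjoint union of $\tau$-clopen sets $W_1,W_2,\dots$ and consider $\sum_n2^{-n}\chi_{W_n}$. Second, by the form of the base, a point $x$ lies outside the $\tau$-closure $\operatorname{cl}_\tau V$ of a set $V$ if and only if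
\begin{equation}\label{eq:notincl}
\text{there is a cozero set } G \text{ of } X \text{ with } x\in\operatorname{cl}G \text{ and } \operatorname{cl}G\cap V=\emptyset .
\end{equation}
If all closures of cozero sets of $X$ happen to be open in $X$, then $\tau$ is the original topology. In $\mathbf N^*$ they are not, as level $2$ of the construction below will show.

\section{Ladders and the two cozero sets}\label{sec:ladder}

\subsection{The index set and schemes}

For $k\ge1$ let $C_k=[\omega]^k$ be the set of $k$-element subsets of $\omega$, and let $\Omega=\bigcup_{k\ge1}C_k$, a countably infinite set and the disjoint union of the $C_k$. We write $t\in C_k$ increasingly as $t(0)<t(1)<\dots<t(k-1)$ and put $t\restriction i=\{t(0),\dots,t(i-1)\}$. For $0\le i\le k$ and $s\in[\omega]^i$ let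
\[
[s]_k=\{t\in C_k:t\restriction i=s\}.
\]
So $[\emptyset]_k=C_k$, and $[s]_k=\{s\}$ if $|s|=k$.

For a discrete space $D$ and $a\subseteq D$ put $D^*=\beta D\setminus D$ and $a^*=\operatorname{cl}_{\beta D}a\setminus D$. Points of $D^*$ are free ultrafilters on $D$, and $a^*$ is the set of those containing $a$. The sets $a^*$ form a base of clopen sets of $D^*$; moreover $(a\cap b)^*=a^*\cap b^*$, $(a\cup b)^*=a^*\cup b^*$, and $a^*=\emptyset$ if and only if $a$ is finite. By compactness, every clopen set of $D^*$ is of the form $a^*$. A cozero set of $D^*$ is open and $\sigma$-compact, hence a union of countably many sets $a^*$.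

To treat Theorems \ref{thm:A} and \ref{thm:B} together, we isolate what the proof needs to know about the map $a\mapsto a^*$.

\begin{definition}\label{def:scheme}
An \emph{$\Omega$-scheme} on a compact $F$-space $X$ consists of a cozero set $O(a)$ of $X$ for each $a\subseteq\Omega$ and a point $x_{\mathbf p}\in X$ for each free ultrafilter $\mathbf p$ on $\Omega$, such that the following hold.
\begin{enumerate}
\item[(S1)] $O(a\cap b)=O(a)\cap O(b)$ for all $a,b\subseteq\Omega$, and $O(a)=\emptyset$ for finite $a$.
\item[(S2)] For each cozero set $G$ of $X$ and each $c\subseteq\Omega$ there are $b_1,b_2,\dots\subseteq c$ such that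
 \begin{enumerate}
 \item[(i)] $G\cap O(e)\ne\emptyset$ for every infinite $e\subseteq b_n$, $n\ge1$;
 \item[(ii)] if $a\subseteq\Omega$ and $a\cap b_n$ is finite for all $n$, then $G\cap O(c)\cap O(a)=\emptyset$.
 \end{enumerate}
\item[(S3)] Let $\mathbf p$ be a free ultrafilter on $\Omega$. If $a\in\mathbf p$ then $x_{\mathbf p}\in O(a)$. For every neighborhood $N$ of $x_{\mathbf p}$ in $X$ there is $a\in\mathbf p$ such that $N\cap O(e)\neq\emptyset$ for every infinite $e\subseteq a$.
\end{enumerate}
\end{definition}

By (S1), $a\subseteq b$ implies $O(a)\subseteq O(b)$. Also $x_{\mathbf p}\neq x_{\mathbf q}$ for $\mathbf p\ne\mathbf q$: if $a\in\mathbf p$ and $\Omega\setminus a\in\mathbf q$, then $x_{\mathbf p}\in O(a)$, $x_{\mathbf q}\in O(\Omega\setminus a)$, and these sets are disjoint. Condition (S2) says that, inside $O(c)$, the cozero set $G$ is described by countably many subsets of $c$.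

\begin{example}\label{ex:discrete}
Let $D$ be an infinite discrete space; we may assume $\Omega\subseteq D$. Then $D^*$ is a compact $F$-space on which $O(a)=a^*$ ($a\subseteq\Omega$) is part of an $\Omega$-scheme. For $D=\Omega$ this is $\mathbf N^*$, and the reader should keep this case in mind.

First, $\beta D$ is an $F$-space: given a bounded continuous $h$ on a cozero set $G$ of $\beta D$, extend $h|_{G\cap D}$ by $0$ to $D$ and then continuously to $\beta D$; the result agrees with $h$ on $G$ because $G\cap D$ is dense in $G$. Now let $h$ be bounded and continuous on a cozero set $H$ of the closed subspace $D^*$ (cf.\ \cite[14.26]{GJ}). By Tietze's theorem, $H=G\cap D^*$ for a cozero set $G$ of $\beta D$. The space $G$ is $\sigma$-compact, hence normal, and $H$ is closed in $G$; so $h$ extends to a bounded continuous function on $G$ and then to $\beta D$. Hence $D^*$ is an $F$-space.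

(S1) was noted above. For (S2), write $G=\bigcup_nd_n^*$ with $d_n\subseteq D$ and put $b_n=d_n\cap c$. If $e\subseteq b_n$ is infinite, then $\emptyset\ne e^*\subseteq d_n^*\subseteq G$. If all $a\cap b_n$ are finite, then $G\cap c^*\cap a^*=\bigcup_n(b_n\cap a)^*=\emptyset$. For (S3), let $x_{\mathbf p}=\{d\subseteq D:d\cap\Omega\in\mathbf p\}$, a free ultrafilter on $D$. This point lies in $a^*$ for $a\in\mathbf p$. A neighborhood $N$ of it contains some $d^*$ with $a=d\cap\Omega\in\mathbf p$, and $\emptyset\neq e^*\subseteq d^*\subseteq N$ for each infinite $e\subseteq a$.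
\end{example}

\subsection{The sets $V^0$ and $V^1$}

Fix a compact $F$-space $X$ with an $\Omega$-scheme. For $k\ge1$ and $0\le i\le k$ let
\[
S_{k,i}=\bigcup_{s\in[\omega]^i}O([s]_k).
\]
As $[\omega]^i$ is countable, $S_{k,i}$ is a cozero set of $X$. If $s\in[\omega]^{i+1}$ then $[s]_k\subseteq[s\restriction i]_k$; so we have a ladder
\[
O(C_k)=S_{k,0}\supseteq S_{k,1}\supseteq\dots\supseteq S_{k,k}=\emptyset ,
\]
the last equality because $[s]_k$ is a singleton when $|s|=k$. For $0\le i<k$ and $\varepsilon\in\{0,1\}$ define
\[
D_{k,i}=\operatorname{cl}S_{k,i}\setminus\operatorname{cl}S_{k,i+1},\qquad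
V^\varepsilon=\bigcup_{k\ge1}\ \bigcup_{i<k,\ i\equiv\varepsilon}D_{k,i},
\]
where here and below $i\equiv\varepsilon$ is meant modulo $2$.

\begin{lemma}\label{lem:disjoint}
$V^0$ and $V^1$ are disjoint cozero sets of $(X,\tau)$.
\end{lemma}

\begin{proof}
Each $D_{k,i}$ is a difference of $\tau$-clopen sets, hence $\tau$-clopen, so $V^0$ and $V^1$ are $\tau$-cozero sets. For fixed $k$ the sets $D_{k,i}$ are pairwise disjoint. For $k\neq l$, the cozero sets $O(C_k)$ and $O(C_l)$ are disjoint by (S1), so their closures are disjoint because $X$ is an $F$-space; and $D_{k,i}\subseteq\operatorname{cl}O(C_k)$.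
\end{proof}

\paragraph{Level $2$ in $\mathbf N^*$.} Let $X=\Omega^*$ and view $C_2$ as divided into the columns $[\{m\}]_2=\{\{m,n\}:n>m\}$. Then $S_{2,1}$ is the union of the sets $[\{m\}]_2^*$, and $C_2^*$ is split into $D_{2,0}=C_2^*\setminus\operatorname{cl}S_{2,1}$ and $D_{2,1}=\operatorname{cl}S_{2,1}$. Which sets $b\subseteq C_2$ have $b^*$ disjoint from one of these pieces?
\begin{itemize}
\item $b^*\cap D_{2,0}=\emptyset$ if and only if $b$ meets only finitely many columns. If $b$ meets infinitely many, let $e\subseteq b$ consist of one point from each of these. Then $e^*$ is a nonempty open set disjoint from $S_{2,1}$, hence from $\operatorname{cl}S_{2,1}$, so $e^*\subseteq b^*\cap D_{2,0}$. Conversely, if $b$ lies in finitely many columns, then $b^*\subseteq S_{2,1}$.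
\item $b^*\cap D_{2,1}=\emptyset$ if and only if $b$ has finite intersection with each column. If some $b\cap[\{m\}]_2$ is infinite, then $\emptyset\neq(b\cap[\{m\}]_2)^*\subseteq b^*\cap S_{2,1}$; if all these intersections are finite, the open set $b^*$ misses $S_{2,1}$, hence its closure.
\end{itemize}
So $b^*$ avoids $D_{2,0}$ exactly when $t(0)$ is bounded on $b$, and $b^*$ avoids $D_{2,1}$ exactly when $t(1)\le F(t\restriction1)$ on $b$ for some function $F$. The first item also shows that $\operatorname{cl}S_{2,1}$ is not open in $\Omega^*$. Otherwise it would be clopen, hence equal to $b^*$ for some $b\subseteq C_2$. This $b$ would contain all but finitely many points of each column, so it would meet infinitely many columns, and $b^*$ would meet $D_{2,0}$, which is disjoint from $\operatorname{cl}S_{2,1}$.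

In general, avoiding $V^\varepsilon$ at level $k$ means that the entries $t(i)$, $i\equiv\varepsilon$, are bounded in terms of the earlier entries, while the other entries are unrestricted. We need one direction of this.

\begin{definition}
Let $b\subseteq C_k$. A function $F:[\omega]^{<\omega}\to\omega$ is an \emph{$\varepsilon$-bound} for $b$ if $t(i)\le F(t\restriction i)$ for all $t\in b$ and all $i<k$ with $i\equiv\varepsilon$. If such an $F$ exists, $b$ is \emph{$\varepsilon$-bounded}.
\end{definition}

\begin{lemma}\label{lem:bound}
Let $G$ be a cozero set of $X$ with $G\cap V^\varepsilon=\emptyset$, and let $b\subseteq C_k$ be such that $G\cap O(e)\ne\emptyset$ for every infinite $e\subseteq b$. Then $b$ is $\varepsilon$-bounded.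
\end{lemma}

\begin{proof}
For $i<k$ with $i\equiv\varepsilon$ and $s\in[\omega]^i$ let $J(s)$ be the set of all $j$ that exceed all elements of $s$ and for which $b\cap[s\cup\{j\}]_k\ne\emptyset$.

Suppose first that all these sets $J(s)$ are finite. Let $F(s)=\max J(s)$ if $J(s)$ is defined and nonempty, and $F(s)=0$ for all other $s\in[\omega]^{<\omega}$. If $t\in b$, $i<k$, $i\equiv\varepsilon$, and $s=t\restriction i$, then $t\in b\cap[s\cup\{t(i)\}]_k$, so $t(i)\in J(s)$ and $t(i)\le F(s)$. Thus $F$ is an $\varepsilon$-bound.

Otherwise $J(s)$ is infinite for some $i<k$, $i\equiv\varepsilon$, and some $s\in[\omega]^i$. Let $e$ consist of one point of $b\cap[s\cup\{j\}]_k$ for each $j\in J(s)$. Then $e\subseteq b$ is infinite, $e\subseteq[s]_k$, and $|e\cap[v]_k|\le1$ for every $v\in[\omega]^{i+1}$. Hence $O(e)\subseteq O([s]_k)\subseteq S_{k,i}$, while $O(e)\cap O([v]_k)=O(e\cap[v]_k)=\emptyset$ for all $v\in[\omega]^{i+1}$, so that $O(e)\cap S_{k,i+1}=\emptyset$. As $O(e)$ is open, it misses $\operatorname{cl}S_{k,i+1}$ as well, and $O(e)\subseteq D_{k,i}\subseteq V^\varepsilon$. This contradicts $G\cap O(e)\neq\emptyset$ and $G\cap V^\varepsilon=\emptyset$.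
\end{proof}

\subsection{What an ultrafilter has to do}

In $\Omega^*$ the sets $D_{k,i}$, $i<k$, partition $C_k^*$ into $\tau$-clopen pieces. So no point of $C_k^*$ lies in both $\operatorname{cl}_\tau V^0$ and $\operatorname{cl}_\tau V^1$, and a common point has to lie in $\operatorname{cl}\bigcup_kC_k^*$ without lying in any single $C_k^*$. The first condition below puts $x_{\mathbf p}$ into this closure; the second keeps it away from everything that could separate it from $V^\varepsilon$.

\begin{proposition}\label{prop:top}
Let $X$ be a compact $F$-space with an $\Omega$-scheme, $\varepsilon\in\{0,1\}$, and let $\mathbf p$ be an ultrafilter on $\Omega$ such that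
\begin{enumerate}
\item[\textup{(P1)}] if $E\subseteq\Omega$ and $E\cap C_k$ is finite for all $k$, then $E\notin\mathbf p$;
\item[\textup{(P2)}$_\varepsilon$] for every countable family $\mathcal B$ of $\varepsilon$-bounded sets, each contained in some $C_k$, there is $A\in\mathbf p$ such that $A\cap b$ is finite for all $b\in\mathcal B$.
\end{enumerate}
Then $x_{\mathbf p}\in\operatorname{cl}_\tau V^\varepsilon$.
\end{proposition}

\begin{proof}
By (P1), $\mathbf p$ is free, so $x=x_{\mathbf p}$ is defined. Let $U=\bigcup_kO(C_k)$, a cozero set of $X$.

We have $x\in\operatorname{cl}U$. Indeed, let $N$ be a neighborhood of $x$ and take $a\in\mathbf p$ as in (S3). By (P1), $e=a\cap C_k$ is infinite for some $k$. So $N$ meets $O(e)\subseteq O(C_k)\subseteq U$.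

Suppose $x\notin\operatorname{cl}_\tau V^\varepsilon$. By \eqref{eq:notincl} there is a cozero set $G$ of $X$ with $x\in\operatorname{cl}G$ and $\operatorname{cl}G\cap V^\varepsilon=\emptyset$. For each $k$ apply (S2) to $G$ and $c=C_k$ to obtain sets $b_{k,n}\subseteq C_k$, $n\ge1$. By (S2)(i) and Lemma~\ref{lem:bound}, every $b_{k,n}$ is $\varepsilon$-bounded. By (P2)$_\varepsilon$ there is $A\in\mathbf p$ for which all the sets $A\cap b_{k,n}$ are finite. By (S2)(ii), $G\cap O(C_k)\cap O(A)=\emptyset$ for every $k$, i.e.\ $O(A)\cap(G\cap U)=\emptyset$. But $O(A)$ is an open set containing $x$ by (S3), and $x\in\operatorname{cl}(G\cap U)$ by Lemma~\ref{lem:minprimes}(c). This is a contradiction.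
\end{proof}

\begin{remark}
Countability in (P2)$_\varepsilon$ comes from the fact that the base of $\tau$ uses closures of \emph{cozero} sets $G$, which by (S2) are described by countably many sets $b_{k,n}$. It matters: countably many bounds are eventually dominated by one function, and this is the only domination argument in the proof.
\end{remark}

\section{The ultrafilters}\label{sec:comb}

The purely combinatorial half of the proof is the following.

\begin{proposition}\label{prop:comb}
There are $2^{2^{\aleph_0}}$ ultrafilters on $\Omega$ that satisfy \textup{(P1)}, \textup{(P2)}$_0$, and \textup{(P2)}$_1$.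
\end{proposition}

\subsection{Which sets $A$ to use}

Let $\mathcal B=\{b_1,b_2,\dots\}$ be a family as in (P2)$_\varepsilon$, with $\varepsilon$-bounds $F_n$. There is a nondecreasing $f:\omega\to\omega$ with $F_n(s)\le f(\max s)$ whenever $s\neq\emptyset$ and $\max s\ge n$. It is natural to try for $A$ the set of all $t$ with a big jump $t(i)>f(t(i-1))$ at some $i\ge1$, $i\equiv\varepsilon$. If $t\in b_n$ has such a jump, then $t(i-1)<n$, since otherwise $t(i)\le F_n(t\restriction i)\le f(t(i-1))$. So $t(i-1)$, and then $t(i)\le F_n(t\restriction i)$, are bounded by a number depending only on $n$. But the entries after $t(i)$ may be free, and $A\cap b_n$ may be infinite. For instance, let $\varepsilon=1$ and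
\[
b_n=\bigl\{\{0,n,l\}:l>n\bigr\}\subseteq C_3\qquad(n\ge1).
\]
The constant function $n$ is a $1$-bound for $b_n$, because only the entry $t(1)=n$ is restricted. But for every $f$, as soon as $n>f(0)$, all $t\in b_n$ have the jump $t(1)>f(t(0))$.

The remedy is to count a jump only if it occurs close to $\max t$, so that a bound for $t(i)$ gives a bound for $\max t$. The distance is measured by the speed of $f$ itself. All intervals are in $\omega$: $(x,y]=\{m\in\omega:x<m\le y\}$ for $x,y\in\omega$.

\begin{definition}\label{def:A}
Let $M$ be the set of nondecreasing functions $f:\omega\to\omega$. For $f\in M$ let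
\[
z^f_0=0,\qquad z^f_{j+1}=\max\bigl(f(z^f_j),z^f_j\bigr)+1 .
\]
For $t\in C_k$ let $\mathcal I(f,t)$ be the set of the last $k$ intervals $(z^f_j,z^f_{j+1}]$ among those with $z^f_{j+1}\le\max t-k$ (all of them if there are fewer than $k$). For $\varepsilon\in\{0,1\}$ let $A^\varepsilon_f$ be the set of all $t\in\Omega$ for which there are $i$ with $1\le i<|t|$, $i\equiv\varepsilon$, and $I\in\mathcal I(f,t)$ such that
\[
I\subseteq(t(i-1),t(i)] .
\]
\end{definition}

The sequence $(z^f_j)_j$ is strictly increasing, $z^f_j\ge j$, and $f(z^f_j)<z^f_{j+1}$; hence a gap $(t(i-1),t(i)]$ that contains one of the intervals is a big jump. Two features of the definition are there for later use: the number of admissible intervals grows with the level $k$, which gives room to satisfy many requirements at once, and the intervals stay $k$ below $\max t$, so that $t$ can be filled up to $k$ elements above them.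

\begin{lemma}\label{lem:finite}
Let $F$ be an $\varepsilon$-bound for $b\subseteq C_k$. Let $f\in M$ and $c\in\omega$ be such that $F(s)\le f(\max s)$ whenever $s\ne\emptyset$, $|s|<k$, and $\max s\ge c$. Then $A^\varepsilon_f\cap b$ is finite.
\end{lemma}

\begin{proof}
Write $z_j=z_j^f$. Let $t\in A^\varepsilon_f\cap b$, witnessed by $i$ and $(z_j,z_{j+1}]\in\mathcal I(f,t)$. Then $t(i-1)\le z_j$ and
\[
t(i)\ge z_{j+1}>f(z_j)\ge f(t(i-1)).
\]
If $t(i-1)\ge c$, then $t(i)\le F(t\restriction i)\le f(t(i-1))$, a contradiction. So $t\restriction i\subseteq\{0,\dots,c-1\}$. Let $d$ be the maximum of $F$ on the subsets of $\{0,\dots,c-1\}$. Then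
\[
j+1\le z_{j+1}\le t(i)\le F(t\restriction i)\le d .
\]
Now we use that the interval is near the top. Let $J$ be maximal with $z_J\le\max t-k$. The intervals eligible for $\mathcal I(f,t)$ are $(z_0,z_1],\dots,(z_{J-1},z_J]$, and $(z_j,z_{j+1}]$ is among the last $k$ of them; so $J\le j+k<d+k$. Hence $\max t-k<z_{J+1}\le z_{d+k}$. This bounds $\max t$ by a number that does not depend on $t$, so there are only finitely many such $t$.
\end{proof}

\subsection{Two requirements by hand}

We want one ultrafilter to contain all $A^\varepsilon_f$. The first interesting case is a pair $A^1_f$, $A^0_g$. Let $k=5$ and let $N$ be large. For $t\in C_5$ with $\max t=N$, the sets $\mathcal I(f,t)$ and $\mathcal I(g,t)$ do not depend on the rest of $t$; each consists of five disjoint intervals with left endpoints $\ge1$ and right endpoints $\le N-5$. The two families do not interact well: if $g$ is much faster than $f$, all intervals of the first family may lie inside the last interval of the second. Nevertheless there are disjoint $I=(x,y]\in\mathcal I(f,t)$ and $J=(u,v]\in\mathcal I(g,t)$: take the interval with the least right endpoint in both families together;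 all intervals of the other family that meet it contain that endpoint, so there is at most one of them, and any other interval of that family will do. We cannot prescribe which of $I$, $J$ lies to the left, but both orders can be handled.
\begin{itemize}
\item If $y\le u$, take $t=\{x,y,v,N-1,N\}$. Then $I=(t(0),t(1)]$ is a gap of odd index, and $J\subseteq(y,v]=(t(1),t(2)]$, a gap of even index.
\item If $v\le x$, take $t=\{0,u,v,y,N\}$. Now $J=(t(1),t(2)]$ has even index, and $I\subseteq(v,y]=(t(2),t(3)]$ has odd index. The extra element $0$ shifts the parity.
\end{itemize}
Either way $t\in A^1_f\cap A^0_g$, and $N$ was arbitrarily large. If both requirements have the same parity, a single gap can cover both intervals. The point is that the functions dictate the left-to-right order of the jumps, and hence an arbitrary pattern of parities; but a set $t$ with enough elements realizes every pattern.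

\subsection{Finitely many requirements}

\begin{lemma}\label{lem:choose}
Let $m\ge1$. Suppose each of $m$ families consists of at least $m$ pairwise disjoint nonempty intervals $(x,y]$. Then one interval can be chosen from each family so that the chosen intervals are pairwise disjoint.
\end{lemma}

\begin{proof}
By induction on $m$; the case $m=1$ is trivial. Among all intervals in all families choose $(x,y]$ with least right endpoint; it is our choice from its family. If an interval $(x',y']$ of another family meets it, then $x'<y\le y'$, so $y\in(x',y']$. Hence each of the other $m-1$ families has at most one interval meeting $(x,y]$. Remove that interval, if there is one, from each of these families. At least $m-1$ intervals remain in each, all disjoint from $(x,y]$, and the induction hypothesis applies to these $m-1$ families.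
\end{proof}

\begin{lemma}\label{lem:compatible}
Let $m\ge1$, $f_1,\dots,f_m\in M$, $\varepsilon_1,\dots,\varepsilon_m\in\{0,1\}$, and $k\ge m+3$. Then $C_k\cap\bigcap_{l\le m}A^{\varepsilon_l}_{f_l}$ is infinite.
\end{lemma}

\begin{proof}
Let $N$ be so large that $z^{f_l}_{k+1}\le N-k$ for all $l\le m$. It suffices to find, for each such $N$, some $t$ in the intersection with $\max t=N$. For $t\in C_k$ with $\max t=N$, the set $\mathcal I(f_l,t)$ depends only on $f_l$, $k$ and $N$. At least $k+1$ intervals are eligible for it, so it has exactly $k\ge m$ elements and does not contain the first interval $(z^{f_l}_0,z^{f_l}_1]$. All its members therefore have left endpoint $\ge z_1^{f_l}\ge1$ and right endpoint $\le N-k$. By Lemma~\ref{lem:choose} choose pairwise disjoint $I_l$, one from each of these $m$ sets, and label $I_l$ with $\varepsilon_l$.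

List the chosen intervals from left to right and group them into maximal runs of equal label. Say there are $R\le m$ runs; let $U_r$ be the left endpoint of the first interval of run $r$, and $V_r$ the right endpoint of its last interval. Then
\[
1\le U_1<V_1\le U_2<V_2\le\dots\le U_R<V_R\le N-k,
\]
and consecutive runs have different labels. Put $V_0=U_1$. Every interval of run $r$ lies in $(V_{r-1},V_r]$, since its left endpoint is at least $U_r\ge V_{r-1}$. Let
\[
T=\begin{cases}\{V_0,V_1,\dots,V_R\}&\text{if the first run has label }1,\\
\{0,V_0,V_1,\dots,V_R\}&\text{if the first run has label }0,\end{cases}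
\]
let $q=|T|$, so $q\le m+2<k$, and put
\[
t=T\cup\{N-(k-q)+1,\dots,N\}.
\]
The $k-q\ge1$ added elements exceed $N-k\ge V_R$. So $|t|=k$, $\max t=N$, and $T$ is an initial segment of $t$. In the first case $V_r=t(r)$, and $(V_{r-1},V_r]=(t(i-1),t(i)]$ with $i=r$; in the second case $V_r=t(r+1)$, and the same holds with $i=r+1$. In both cases the index $i$ belonging to the first run is congruent to its label ($i=1$ or $i=2$), and since both the parity of $i$ and the label alternate from run to run, $i$ is congruent to the label of run $r$ for all $r$. Also $1\le i<q<k$. Hence $t\in A^{\varepsilon_l}_{f_l}$ for all $l$.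
\end{proof}

\subsection{All requirements at once}

\begin{proof}[Proof of Proposition~\ref{prop:comb}]
Let $u$ be a free ultrafilter on $\{1,2,\dots\}$. Consider the following subsets of $\Omega$: all $A^\varepsilon_f$ with $f\in M$ and $\varepsilon\in\{0,1\}$; all $\Omega\setminus E$, where $E\cap C_k$ is finite for every $k$; and all $\bigcup_{k\in I}C_k$ with $I\in u$. Any finitely many of them have a common point. Indeed, we may suppose that there are $m\ge1$ sets of the first kind among them; replace the excluded sets $E$ by their union and the sets $I$ by their intersection, and choose $k\in I$ with $k\ge m+3$. By Lemma~\ref{lem:compatible} the $m$ sets of the first kind have infinitely many common points in $C_k$, only finitely many of which lie in $E$.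

So there is an ultrafilter $\mathbf p_u$ on $\Omega$ containing all these sets. It satisfies (P1) by the second kind of sets. To verify (P2)$_\varepsilon$, let $\mathcal B$ be a countable family of $\varepsilon$-bounded sets, each contained in some $C_k$. We may assume $\mathcal B\ne\emptyset$ and enumerate it, possibly with repetitions, as $b_1,b_2,\dots$. Let $F_n$ be an $\varepsilon$-bound for $b_n$. For each $r\in\omega$ only finitely many nonempty $s\in[\omega]^{<\omega}$ satisfy $\max s\le r$, so we can define $f\in M$ by
\[
f(r)=\max\bigl(\{0\}\cup\{F_n(s):s\ne\emptyset,\ \max s\le r,\ 1\le n\le r\}\bigr).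
\]
Then $F_n(s)\le f(\max s)$ whenever $s\neq\emptyset$ and $\max s\ge n$. By Lemma~\ref{lem:finite}, applied with $c=n$, the set $A^\varepsilon_f\cap b_n$ is finite for each $n$; and $A^\varepsilon_f\in\mathbf p_u$.

If $u\ne u'$, there is $I\in u$ whose complement is in $u'$. So $\mathbf p_u$ and $\mathbf p_{u'}$ contain disjoint sets and are different. There are $2^{2^{\aleph_0}}$ free ultrafilters $u$ on a countably infinite set, and no more than $2^{2^{\aleph_0}}$ ultrafilters on $\Omega$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proposition}\label{prop:main}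
Let $X$ be a compact $F$-space that has an $\Omega$-scheme. Then $m(C(X))$ contains two disjoint cozero sets whose closures have at least $2^{2^{\aleph_0}}$ common points. In particular it is not an $F'$-space, hence not an $F$-space.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:minprimes}, $m(C(X))$ is $(X,\tau)$. By Lemma~\ref{lem:disjoint}, $V^0$ and $V^1$ are disjoint cozero sets of this space. If $\mathbf p$ is one of the $2^{2^{\aleph_0}}$ ultrafilters of Proposition~\ref{prop:comb}, then $x_{\mathbf p}\in\operatorname{cl}_\tau V^0\cap\operatorname{cl}_\tau V^1$ by Proposition~\ref{prop:top}. Different $\mathbf p$ give different $x_{\mathbf p}$.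
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and of Theorem~\ref{thm:B} for discrete $D$]
Combine Proposition~\ref{prop:main} with Example~\ref{ex:discrete}; for Theorem~\ref{thm:A} identify $\mathbf N$ with $D=\Omega$.
\end{proof}

For the remaining part of Theorem~\ref{thm:B}, let $Y$ be non-compact, locally compact, $\sigma$-compact and Hausdorff, and let $X=\beta Y\setminus Y$. Since $Y$ is locally compact, it is open in $\beta Y$, so $X$ is compact; it is an $F$-space by \cite[14.27]{GJ}. By Proposition~\ref{prop:main} it suffices to construct an $\Omega$-scheme on $X$. The idea is to place disjoint bumps $h_t$, $t\in\Omega$, in $Y$ so that they run off to infinity, and to let $O(a)$ be the part of $X$ seen by $\sum_{t\in a}h_t$. The sets $O(a)$ need no longer be clopen, and the sets $b_n$ of (S2) have to be found through functions on $Y$.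

\paragraph{Construction.} Write $Y=\bigcup_nK_n$ with $K_n$ compact and $K_n\subseteq\operatorname{int}K_{n+1}$. Since $Y=\bigcup_n\operatorname{int}K_n$ and $Y\neq K_n$ for all $n$, after passing to a subsequence we may assume that $\operatorname{int}K_{n+1}\setminus K_n\ne\emptyset$ for all $n$. These sets are open and pairwise disjoint, have compact closures, and each compact subset of $Y$ is contained in some $\operatorname{int}K_n$, hence meets only finitely many of them. Re-index them by the countable set $\Omega$ as $O_t$, $t\in\Omega$. Pick $y_t\in O_t$ and a continuous $h_t:Y\to[0,1]$ with $h_t(y_t)=1$ and $h_t=0$ off $O_t$. For $a\subseteq\Omega$ let $h_a=\sum_{t\in a}h_t$. On each $\operatorname{int}K_n$ only finitely many terms are not identically zero, and the sets $O_t$ are disjoint; so $h_a:Y\to[0,1]$ is continuous, and on $O_t$ we have $h_a=h_t$ if $t\in a$ and $h_a=0$ if $t\notin a$. Write $g^\beta$ for the continuous extension to $\beta Y$ of a bounded continuous function $g$ on $Y$, and put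
\[
O(a)=\{q\in X:h_a^\beta(q)>0\}.
\]
For a free ultrafilter $\mathbf p$ on $\Omega$ let $x_{\mathbf p}\in\beta Y$ be the $\mathbf p$-limit of $(y_t)_{t\in\Omega}$, that is, the unique point each of whose neighborhoods $N$ satisfies $\{t:y_t\in N\}\in\mathbf p$. A compact subset of $Y$ contains only finitely many $y_t$, and each point of $Y$ has a compact neighborhood in $Y$, which is a neighborhood in $\beta Y$; since $\mathbf p$ is free, $x_{\mathbf p}\in X$.

The following observation is used twice.
\begin{equation}\label{eq:accum}
\begin{minipage}{0.83\textwidth}
\emph{If $e\subseteq\Omega$ is infinite and $y'_t\in O_t$ for $t\in e$, then $\{y'_t:t\in e\}$ has an accumulation point in $\beta Y$, and every such point lies in $X$.}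
\end{minipage}
\end{equation}
The set is infinite since the $O_t$ are disjoint, and $\beta Y$ is compact; a point of $Y$ has a compact neighborhood contained in $Y$, which meets only finitely many $O_t$ and so contains only finitely many $y_t'$.

\paragraph{Condition (S1).} Each $O(a)$ is a cozero set of $X$. We have $h_ah_b=h_{a\cap b}^2$: on $O_t$ both sides equal $h_t^2$ if $t\in a\cap b$ and $0$ otherwise, and off $\bigcup_tO_t$ both vanish. Hence $h_a^\beta h_b^\beta=(h_{a\cap b}^\beta)^2$ and $O(a)\cap O(b)=O(a\cap b)$. If $a$ is finite, $h_a$ vanishes off a compact set $K\subseteq Y$. As $Y$ is dense in $\beta Y$ and $K$ is closed in $\beta Y$, we have $X\subseteq\operatorname{cl}_{\beta Y}(Y\setminus K)$, so $h_a^\beta=0$ on $X$ and $O(a)=\emptyset$.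

\paragraph{Condition (S2).} Let $G$ be a cozero set of $X$ and $c\subseteq\Omega$. By Tietze's theorem a continuous function $X\to[0,1]$ with cozero set $G$ extends to a continuous function $\beta Y\to[0,1]$; so $G=\{q\in X:g^\beta(q)>0\}$ for a continuous $g:Y\to[0,1]$. For $n\ge1$ let
\[
b_n=\bigl\{t\in c:\text{there is }y\in Y\text{ with }g(y)\ge\tfrac1n\text{ and }h_t(y)\ge\tfrac1n\bigr\}.
\]

(i) Let $e\subseteq b_n$ be infinite. For $t\in e$ choose $y'_t$ with $g(y'_t)\ge\frac1n$ and $h_t(y'_t)\ge\frac1n$. Then $y'_t\in O_t$ and $h_e(y'_t)=h_t(y'_t)\ge\frac1n$. By \eqref{eq:accum} there is an accumulation point $q\in X$ of these points. By continuity $g^\beta(q)\ge\frac1n$ and $h_e^\beta(q)\ge\frac1n$, so $q\in G\cap O(e)$.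

(ii) Let $a\cap b_n$ be finite for all $n$, and suppose there is $q\in G\cap O(c)\cap O(a)$. Choose $n$ with $g^\beta(q)>\frac1n$ and $h_c^\beta(q)>\frac1n$; also $h_a^\beta(q)>0$. The set $K=\bigcup\{\operatorname{cl}_YO_t:t\in a\cap b_n\}$ is compact, hence closed in $\beta Y$, and $q\notin K$ because $K\subseteq Y$. Since $Y$ is dense in $\beta Y$, there is $y\in Y\setminus K$ with $g(y)>\frac1n$, $h_c(y)>\frac1n$, and $h_a(y)>0$. Then $y\in O_t$ for a unique $t$. From $h_a(y)>0$ and $h_c(y)>0$ we get $t\in a\cap c$, and $h_t(y)=h_c(y)>\frac1n$. So $t\in a\cap b_n$ and $y\in O_t\subseteq K$, a contradiction.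

\paragraph{Condition (S3).} If $a\in\mathbf p$, then $h_a(y_t)=1$ for all $t\in a$, so $h_a^\beta(x_{\mathbf p})=1$ and $x_{\mathbf p}\in O(a)$. A neighborhood of $x_{\mathbf p}$ in $X$ contains $N\cap X$ for some open neighborhood $N$ of $x_{\mathbf p}$ in $\beta Y$. Let $N'$ be an open neighborhood of $x_{\mathbf p}$ in $\beta Y$ with $\operatorname{cl}_{\beta Y}N'\subseteq N$, and put $a=\{t:y_t\in N'\}\in\mathbf p$. If $e\subseteq a$ is infinite, let $q$ be an accumulation point of $\{y_t:t\in e\}$. By \eqref{eq:accum}, $q\in X$; moreover $q\in\operatorname{cl}_{\beta Y}N'\subseteq N$ and $h_e^\beta(q)=1$. So $q\in N\cap O(e)$.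

Thus $X=\beta Y\setminus Y$ has an $\Omega$-scheme, and Proposition~\ref{prop:main} completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{GJ} Gillman--Jerison, \emph{Rings of Continuous Functions}.

\bibitem{source} \emph{The Space Of Minimal Prime Ideals Of $C(X)$ Need Not Be Basically Disconnected}, \texttt{https://core.ac.uk/download/70970719.pdf}.

\end{thebibliography}

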